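# Small $r$-connected dominating sets in graphs of large minimum degree

All graphs are finite and simple. For a graph $G$ we write $n=|V(G)|$ and $\delta=\delta(G)$ for its order and minimum degree.

## 1. Joining components: the case $r=1$

A **dominating set** of $G$ is a set $D$ of vertices such that every vertex of $G$ is in $D$ or has a neighbor in $D$. Think of $D$ as a backbone that every vertex can reach in one step. A useful backbone should also hang together, so we ask that $G[D]$ be connected. The smallest size of a dominating set inducing a connected subgraph is the connected domination number $\gamma_c(G)$. How large can it be, in terms of $n$ and $\delta$?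

Two cases by hand. For the complete graph, $\gamma_c(K_n)=1$. For the cycle $C_n$, a connected induced proper subgraph is a path; a path on $k$ vertices dominates at most $k+2$ vertices, so $\gamma_c(C_n)=n-2$. With $\delta=2$ there is almost no saving, so the question is about large $\delta$.

What size should we hope for? Put each vertex into a random set with probability $p$. A given vertex has no chosen neighbor with probability at most $(1-p)^\delta\le e^{-p\delta}$. With $p=\ln\delta/\delta$ this is at most $1/\delta$, and adding all the missed vertices gives a dominating set of expected size at most $n(\ln\delta+1)/\delta$. Nothing makes this set connected. Nevertheless, by the theorem of Caro, West and Yuster, every connected graph satisfies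
$$\gamma_c(G)\le(1+o(1))\,n\,\frac{\ln\delta}{\delta}, \tag{1}$$
where $o(1)$ depends only on $\delta$ and tends to $0$ as $\delta\to\infty$. We prove (1), in a way that shows what must change later. The first tool is the random choice above, now asking for $M$ neighbors instead of one.

**Lemma 1.** Let $G$ have order $n$ and minimum degree $\delta$. Let $M$ be an integer and $\lambda$ a real number with $1\le M\le\lambda\le\delta$. Then there is $D_0\subseteq V(G)$ such that every vertex of $G$ has at least $M$ neighbors in $D_0$ and
$$|D_0|\le\frac n\delta\lambda+nMq,\qquad q=e^{-\lambda}\Bigl(\frac{e\lambda}{M}\Bigr)^M .$$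

**Proof.** Choose $R\subseteq V(G)$ by including each vertex independently with probability $p=\lambda/\delta\le1$. For each vertex $v$ with fewer than $M$ neighbors in $R$, add $M$ neighbors of $v$; they exist since $M\le\delta$. In the resulting set every vertex has at least $M$ neighbors, and it remains to bound the probability that a vertex $v$ needs help. Let $d\ge\delta$ be the degree of $v$ and let $N\sim\mathrm{Bin}(d,p)$ be its number of neighbors in $R$. Put $z=M/\lambda\in(0,1]$. On the event $N\le M$ we have $z^N\ge z^M$, so
$$z^M\Pr(N\le M)\le\mathbb E\,z^N=(1-p+pz)^d\le(1-p+pz)^\delta\le e^{-p\delta(1-z)}=e^{-\lambda(1-z)},$$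
where the second inequality uses $0\le1-p+pz\le1$. Therefore
$$\Pr(N<M)\le z^{-M}e^{-\lambda(1-z)}=\Bigl(\frac{\lambda}{M}\Bigr)^Me^{-\lambda+M}=q .$$
The expected size of the resulting set is at most $pn+nMq=\frac n\delta\lambda+nMq$, and some outcome is at most the expectation. $\square$

For constant $M$ the extra neighbors cost nothing to leading order. Fix $M$ and $\varepsilon\in(0,1)$, and take $\lambda=(1+\frac\varepsilon4)\ln\delta$. For $\delta$ large in terms of $M$ and $\varepsilon$ we have $M\le\lambda\le\delta$, and
$$Mq=M\Bigl(\frac{e\lambda}{M}\Bigr)^M\delta^{-1-\varepsilon/4}\le\frac1\delta,$$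
since $M(e\lambda/M)^M$ is a fixed power of $\ln\delta$ times a constant. So there is $D_0$ in which every vertex of $G$ has at least $M$ neighbors, with
$$|D_0|\le\frac n\delta\Bigl(\Bigl(1+\frac\varepsilon4\Bigr)\ln\delta+1\Bigr). \tag{2}$$
We also record the arithmetic that finishes both this proof and the general one:
$$\Bigl(1+\frac\varepsilon4\Bigr)\Bigl(\Bigl(1+\frac\varepsilon4\Bigr)\ln\delta+1\Bigr)\le(1+\varepsilon)\ln\delta\qquad\text{if }\ln\delta\ge\frac{20}{7\varepsilon}. \tag{3}$$
Indeed, dividing by $\ln\delta$, the left side is at most $1+\frac\varepsilon2+\frac{\varepsilon}{16}+\frac{5/4}{\ln\delta}$, and the last term is at most $\frac{7\varepsilon}{16}$.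

**Proof of (1).** Let $M=\lceil 8/\varepsilon\rceil$ and let $D_0$ be as in (2). Every vertex of $D_0$ has $M$ neighbors in $D_0$, so every component of $G[D_0]$ has at least $M+1$ vertices. Hence there are at most $|D_0|/M$ components.

We now join components cheaply. Let $D\supseteq D_0$ and suppose $G[D]$ is disconnected, with $K$ the vertex set of a component. Since $G$ is connected, there is a path in $G$ from $K$ to $D\setminus K$; let $v_0v_1\dots v_l$ be a shortest one. Its inner vertices are outside $D$, otherwise it could be shortened. If $l\ge4$, then $v_2\notin D$ has a neighbor $d\in D$. If $d\in K$, then $dv_2\dots v_l$ is shorter; if $d\in D\setminus K$, then $v_0v_1v_2d$ is shorter. So $l\le3$, and adding the at most two inner vertices to $D$ lowers the number of components by at least one.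

After fewer than $|D_0|/M$ such rounds the set is connected, and its size is at most $(1+\frac2M)|D_0|\le(1+\frac\varepsilon4)|D_0|$. By (2) and (3) this is at most $(1+\varepsilon)n\ln\delta/\delta$ for large $\delta$. $\square$

The reason this works is that each round spends at most two vertices, and the number of rounds is bounded by a number of *disjoint pieces, each with more than $M$ vertices*. What happens if the backbone must survive failures?

## 2. Separators instead of components, and the critical vertices

**Definition.** A graph is *$r$-connected* if it has more than $r$ vertices and remains connected after deleting any $r-1$ of its vertices. An *$r$-connected dominating set* of $G$ is a dominating set $D$ such that $G[D]$ is $r$-connected, and $\gamma_{r-c}(G)$ is the smallest size of such a set.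

If $G$ is $r$-connected, then $V(G)$ is such a set, so $\gamma_{r-c}(G)$ is defined. An $r$-connected graph $H$ also stays connected when a set $S$ of *fewer* than $r$ vertices is deleted. Suppose $u,w$ lie in different components of $H-S$. Since $|V(H)|\ge r+1$, we can enlarge $S$ to exactly $r-1$ vertices avoiding $u$ and $w$, and these still lie in different components, a contradiction.

By hand: $\gamma_{r-c}(K_{\delta+1})=r+1$ for $1\le r\le\delta$, because an $r$-connected graph has at least $r+1$ vertices and $K_{r+1}$ is $r$-connected. And $\gamma_{2-c}(C_n)=n$ for $n\ge3$, because a proper subset of the cycle induces a disjoint union of paths, which is never $2$-connected.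

The conjecture, taken from "Domination in Graphs", is that (1) survives for every fixed $r$: for every $r$-connected $G$, $\gamma_{r-c}(G)\le(1+o(1))\,n\ln\delta/\delta$. Caro and Yuster proved it for $r=2$. The goal is the full statement.

**Theorem 1 (the conjecture).** For all $r\ge1$ and $\varepsilon\in(0,1)$ there is $\delta_0(r,\varepsilon)$ such that every $r$-connected graph $G$ with $\delta\ge\delta_0$ satisfies $\gamma_{r-c}(G)\le(1+\varepsilon)\,n\ln\delta/\delta$.

**A first attempt: repairing separators one by one.** Let $D\supseteq D_0$ with $M\ge r$, and suppose fewer than $r$ vertices $S\subseteq D$ disconnect $G[D]$. Let $K$ be the vertex set of a component of $G[D]-S$. Since $G-S$ is connected, it contains a shortest path from $K$ to $D\setminus(S\cup K)$. Every vertex of $G$ has at least $M>|S|$ neighbors in $D_0$, hence a neighbor in $D\setminus S$. So the shortcut argument from Section 1 applies inside $G-S$: the path has at most two inner vertices, and adding them joins $K$ to another component of $G[D]-S$. Each repair is still cheap. How many repairs are there?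

Take a *ring of cliques*: cliques $Q_1,\dots,Q_k$ with $k\ge4$, each on $q+1\ge3$ vertices, where cyclically consecutive ones share exactly one vertex, $Q_i\cap Q_{i+1}=\{s_i\}$, the $s_i$ are distinct, and nonconsecutive cliques are disjoint. It has $kq$ vertices and minimum degree $q$. It is $2$-connected, but any two of the vertices $s_i,s_j$ separate it, since each of the two arcs between them contains a vertex belonging to only one clique. Add a vertex adjacent to everything. The result $G$ is $3$-connected: if two vertices are deleted and the new one survives, the rest is connected; otherwise we have deleted one vertex from the $2$-connected ring. With $r=3$, the set $D_0=V(\text{ring})$ has the property that every vertex of $G$ has at least $q$ neighbors in $D_0$, and $G[D_0]$ has at least $\binom k2$ separators of size $2$. If $k>2q+1$, then $\binom k2>kq=|D_0|$, so charging two vertices to every separator gives no useful bound.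

This is where the accounting for $r=1$ breaks: the separators are not controlled by disjoint large pieces. The separators $\{s_1,s_3\}$ and $\{s_2,s_4\}$ even cut across each other. But the example also shows what to count. The many separators use only $k=|D_0|/q$ *vertices*. (And one vertex, the added one, repairs everything.)

**Counting vertices in separators.** So do not count repairs. Add to $D_0$ an inclusion-minimal set $X$ that makes $G[D_0\cup X]$ $r$-connected. Then each $x\in X$ is critical: deleting $x$ destroys $r$-connectivity. The whole problem reduces to showing that a graph with large minimum degree has few critical vertices.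

**Lemma 2 (few critical vertices).** Let $H$ be an $r$-connected graph with $m$ vertices and minimum degree at least $M$, where $M\ge16r$. Let $Y$ be the set of vertices $y$ such that $H-y$ is not $r$-connected. Then $|Y|\le64\,rm/M$.

Some assumption on degrees is needed: in $C_m$ with $r=2$, $m\ge4$, every vertex is critical. The order $rm/M$ cannot be improved. Take a chain of $k\ge2$ cliques on $q+1>2r$ vertices, where consecutive cliques share $r$ vertices, nonconsecutive cliques are disjoint, and the $k-1$ shared sets are pairwise disjoint. Deleting $r-1$ vertices leaves a vertex in every shared set, so the chain is $r$-connected. Deleting a whole shared set disconnects it, since each of the two end cliques keeps a vertex. So all $(k-1)r$ shared vertices are critical, while $m\le k(q+1)$ and the minimum degree is $q$.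

Before proving Lemma 2 we check that it suffices.

**Lemma 3.** Let $G$ be $r$-connected, $M\ge128r$, and let $D_0\subseteq V(G)$ be such that every vertex of $G$ has at least $M$ neighbors in $D_0$. Then there is $D\supseteq D_0$ with $G[D]$ $r$-connected and $|D|\le(1+128r/M)|D_0|$. In particular $D$ is an $r$-connected dominating set.

**Proof.** Let $X\subseteq V(G)\setminus D_0$ be inclusion-minimal such that $H=G[D_0\cup X]$ is $r$-connected; such $X$ exists because $X=V(G)\setminus D_0$ has the property. Every vertex of $H$ has at least $M$ neighbors in $D_0\subseteq V(H)$, so $H$ has minimum degree at least $M$. By minimality, $H-x$ is not $r$-connected for each $x\in X$. Lemma 2 gives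
$$|X|\le\frac{64r}{M}\bigl(|D_0|+|X|\bigr).$$
Since $64r/M\le\frac12$, we may solve for $|X|$:
$$|X|\le\frac{64r/M}{1-64r/M}\,|D_0|\le\frac{128r}{M}|D_0| .$$
Take $D=D_0\cup X$. It dominates because $D_0$ does. $\square$

**Proof of Theorem 1, given Lemma 2.** Put $M=\lceil512r/\varepsilon\rceil$. Then $M\ge128r$ and $128r/M\le\varepsilon/4$. For $\delta$ large in terms of $r$ and $\varepsilon$, let $D_0$ be as in (2). Lemma 3 and (3) give
$$\gamma_{r-c}(G)\le\Bigl(1+\frac\varepsilon4\Bigr)\frac n\delta\Bigl(\Bigl(1+\frac\varepsilon4\Bigr)\ln\delta+1\Bigr)\le(1+\varepsilon)\frac{n\ln\delta}{\delta}. \qquad\square$$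

It remains to prove Lemma 2. The next three sections do this. Throughout them $H$, $m$, $M\ge 16r$ and $Y$ are as in Lemma 2; in particular $m\ge M+1$.

## 3. Separations of order $r$ and how to uncross them

**Definition.** A *separation* of $H$ is an unordered pair $\{A,B\}$ with $A\cup B=V(H)$, both $A\setminus B$ and $B\setminus A$ nonempty, and no edge between $A\setminus B$ and $B\setminus A$. Its *separator* is $A\cap B$ and its *order* is $|A\cap B|$. An *$r$-separation* is a separation of order exactly $r$. The ordered pairs $(A,B)$ and $(B,A)$ are its *orientations*.

In the ring with $k=4$ and $r=2$, the pair $\{Q_1\cup Q_2,\;Q_3\cup Q_4\}$ is a $2$-separation with separator $\{s_2,s_4\}$.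

**Fact 1.** Every separation of $H$ has order at least $r$.

Deleting $A\cap B$ disconnects $H$, and by the remark in Section 2 fewer than $r$ vertices cannot do that.

**Fact 2.** If $\{A,B\}$ is an $r$-separation, then $|A\setminus B|\ge M+1-r>r$, and likewise for $B\setminus A$.

A vertex of $A\setminus B$ and all its at least $M$ neighbors lie in $A$. So $|A|\ge M+1$, and $|A\setminus B|=|A|-r$. Since $M\ge16r$, the bound exceeds $r$.

**Fact 3.** Each $y\in Y$ lies in the separator of some $r$-separation.

We have $|V(H-y)|\ge M>r$. As $H-y$ is not $r$-connected, there is a set $S'$ of $r-1$ vertices such that $(H-y)-S'$ is disconnected. Put $S=S'\cup\{y\}$, so $|S|=r$, let $K$ be the vertex set of a component of $H-S$, and set $A=S\cup K$, $B=V(H)\setminus K$. Then $A\setminus B=K$, $B\setminus A=V(H)\setminus(S\cup K)\neq\emptyset$, there is no edge between them, and $A\cap B=S\ni y$.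

**Definition.** For ordered pairs write $(A,B)\le(A',B')$ if $A\subseteq A'$ and $B\supseteq B'$. Two separations are *nested* if they have comparable orientations; otherwise they *cross*.

Reversing both pairs reverses the order: $(A,B)\le(A',B')$ if and only if $(B',A')\le(B,A)$. So if $s'$ is nested with $\{A,B\}$, then for the fixed orientation $(A,B)$ some orientation of $s'$ is $\le(A,B)$ or $\ge(A,B)$.

In the ring with $k=4$, the separations $\{A,B\}=\{Q_1\cup Q_2,Q_3\cup Q_4\}$ and $\{C,D\}=\{Q_2\cup Q_3,Q_4\cup Q_1\}$ cross. From them we can build $\{A\cap C,\,B\cup D\}=\{Q_2,\;Q_3\cup Q_4\cup Q_1\}$, which has separator $\{s_1,s_2\}$, again of size $2$, and which is nested with both. The next two facts say that this always works.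

**Fact 4 (corners).** Let $\{A,B\}$ and $\{C,D\}$ be crossing $r$-separations. Consider the four corners, grouped in opposite pairs:
$$(A\setminus B)\cap(C\setminus D)\ \text{ and }\ (B\setminus A)\cap(D\setminus C);\qquad (A\setminus B)\cap(D\setminus C)\ \text{ and }\ (B\setminus A)\cap(C\setminus D).$$
In at least one opposite pair both corners are nonempty. If this holds for the first pair, then $\{A\cap C,\,B\cup D\}$ and $\{B\cap D,\,A\cup C\}$ are $r$-separations.

**Proof.** *The corners.* Otherwise each opposite pair contains an empty corner. Two corners from different pairs share one of the four sides $A\setminus B$, $B\setminus A$, $C\setminus D$, $D\setminus C$. Say both lie in $A\setminus B$: then $A\setminus B$ meets neither $C\setminus D$ nor $D\setminus C$, so $A\setminus B\subseteq C\cap D$ has at most $r$ elements, contradicting Fact 2. The other three cases are the same.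

*They are separations.* A vertex outside $B\cup D$ lies in $(A\setminus B)\cap(C\setminus D)\subseteq A\cap C$, so $(A\cap C)\cup(B\cup D)=V(H)$. We have $(A\cap C)\setminus(B\cup D)=(A\setminus B)\cap(C\setminus D)\ne\emptyset$. A vertex there has all its neighbors in $A$ and in $C$, hence in $A\cap C$, so there is no edge to $(B\cup D)\setminus(A\cap C)$. That last set contains $(B\setminus A)\cap(D\setminus C)\ne\emptyset$. The second pair is symmetric.

*Their orders.* For sets $P,Q$ with union $V(H)$ we have $|P\cap Q|=|P|+|Q|-m$. So the two orders sum to
$$|A\cap C|+|B\cup D|+|B\cap D|+|A\cup C|-2m=|A|+|B|+|C|+|D|-2m=|A\cap B|+|C\cap D|=2r .$$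
By Fact 1 each is at least $r$, so each is exactly $r$. $\square$

Fact 2 is where the minimum degree enters, and it cannot be dropped. In the $4$-cycle $abcd$ with $r=2$, the separations with separators $\{b,d\}$ and $\{a,c\}$ cross, and all four corners are empty.

**Fact 5.** In the situation of Fact 4, with the first pair of corners nonempty, any separation $s'$ nested with both $\{A,B\}$ and $\{C,D\}$ is nested with $\{A\cap C,\,B\cup D\}$.

**Proof.** The pair $(A\cap C,B\cup D)$ is the infimum of $(A,B)$ and $(C,D)$: it is $\le$ both, and any ordered pair $\le$ both is $\le$ it. If some orientation of $s'$ is $\ge(A,B)$ or $\ge(C,D)$, it is $\ge$ the infimum. Otherwise some orientation $o_1$ of $s'$ is $\le(A,B)$ and some orientation $o_2$ is $\le(C,D)$. If $o_1=o_2$, it is $\le$ the infimum. If not, write $o_1=(A',B')$ and $o_2=(B',A')$. From $(B',A')\le(C,D)$ we get $(D,C)\le(A',B')\le(A,B)$. So $\{A,B\}$ and $\{C,D\}$ are nested, a contradiction. $\square$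

## 4. A tree-decomposition whose adhesion sets contain all critical vertices

**Definition.** A *tree-decomposition* of $H$ consists of a finite tree $T$ and sets $V_t\subseteq V(H)$, one for each node $t$, called *bags*, such that every vertex of $H$ lies in some bag, the two ends of every edge of $H$ lie in a common bag, and for each vertex $v$ the nodes whose bags contain $v$ form a subtree of $T$. For an edge $e=t_1t_2$ of $T$, its two *sides* $U_1,U_2$ are the unions of the bags over the two components of $T-e$, with $V_{t_i}\subseteq U_i$. Its *adhesion set* is $V_{t_1}\cap V_{t_2}$.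

Three consequences hold in every tree-decomposition.

1. $U_1\cap U_2=V_{t_1}\cap V_{t_2}$, since the subtree of a vertex occurring on both sides of $e$ contains both ends of $e$. In particular, a vertex lying in two different bags lies in some adhesion set.
2. There is no edge between $U_1\setminus U_2$ and $U_2\setminus U_1$, since the ends of an edge share a bag.
3. Let $e\neq f$ be edges of $T$ and let $T_1,T_2,T_3$ be the components of $T-e-f$, with $T_2$ between $e$ and $f$. Writing $V(T_i)$ for the union of the bags of $T_i$, we have $\bigl(V(T_1),V(T_2)\cup V(T_3)\bigr)\le\bigl(V(T_1)\cup V(T_2),V(T_3)\bigr)$. So the pairs of sides of two different edges are always nested.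

We consider tree-decompositions of $H$ with the following property.

$(*)$ For every edge of $T$, its sides $U_1,U_2$ form an $r$-separation $\{U_1,U_2\}$.

For the ring of $k$ cliques with $r=2$, let $T$ be a star whose center has bag $\{s_1,\dots,s_k\}$ and whose leaves have bags $Q_1,\dots,Q_k$. The edge to the leaf $Q_i$ has sides $Q_i$ and $\bigcup_{j\ne i}Q_j$, with adhesion set $\{s_{i-1},s_i\}$ (indices cyclic), so $(*)$ holds. Although there are at least $\binom k2$ separators, these $k$ adhesion sets cover all the vertices $s_i$. The one-bag decomposition always satisfies $(*)$ vacuously.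

Choose a tree-decomposition satisfying $(*)$ for which the union $Y_T$ of all adhesion sets is as large as possible. This is possible since $|Y_T|\le m$.

**Lemma 4.** $Y\subseteq Y_T$.

**Proof.** Suppose $y\in Y\setminus Y_T$. We find an $r$-separation with $y$ in its separator that crosses no edge of $T$, and use it to split a bag.

**Step 1: an $r$-separation around $y$ that crosses no edge separation.** By Fact 3 there are $r$-separations with $y$ in their separator. Among them choose $\{C,D\}$ crossing the separations of as few edges of $T$ as possible. Suppose it crosses $\{A,B\}$, the separation of an edge $e$. Since $y\notin Y_T$, $y\notin A\cap B$, and we may name the sides so that $y\in A\setminus B$. By Fact 4 some opposite pair of corners is nonempty. Each opposite pair contains exactly one corner inside $A\setminus B$, so after possibly swapping the names $C,D$ we may take the pair $(A\setminus B)\cap(C\setminus D)$, $(B\setminus A)\cap(D\setminus C)$. Then $E=\{A\cap C,\,B\cup D\}$ is an $r$-separation. Its separator contains $y$, because $y\in A\cap C\cap D$.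

We compare what $E$ and $\{C,D\}$ cross. First, $E$ is nested with $\{A,B\}$, since $(A\cap C,B\cup D)\le(A,B)$. Second, every edge separation nested with $\{C,D\}$ is also nested with $\{A,B\}$ by consequence 3, hence with $E$ by Fact 5. So every edge whose separation crosses $E$ also has its separation crossing $\{C,D\}$, while $e$ is an edge whose separation crosses only $\{C,D\}$. This contradicts the choice of $\{C,D\}$. So $\{C,D\}$ is nested with every edge separation.

**Step 2: every branch falls on one side.** Since $y\notin Y_T$, consequence 1 shows that $y$ lies in exactly one bag $V_t$. Let $t_1,\dots,t_k$ be the neighbors of $t$ (possibly $k=0$). Let $U_i$ be the side of $tt_i$ containing $V_{t_i}$ and $W_i\supseteq V_t$ the other side. Then $y\in W_i\setminus U_i$. Since $\{U_i,W_i\}$ and $\{C,D\}$ are nested, one of the following holds: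

- $U_i\subseteq C$ and $W_i\supseteq D$;
- $U_i\subseteq D$ and $W_i\supseteq C$;
- $W_i\subseteq C$ and $U_i\supseteq D$;
- $W_i\subseteq D$ and $U_i\supseteq C$.

The last two are impossible because $y\in C\cap D$ and $y\notin U_i$. So $U_i\subseteq C$ or $U_i\subseteq D$.

**Step 3: split the bag.** Replace $t$ by two adjacent nodes $t',t''$ with bags $V_t\cap C$ and $V_t\cap D$. Join $t_i$ to $t'$ if $U_i\subseteq C$, and to $t''$ otherwise; in the latter case $U_i\subseteq D$.

*This is a tree-decomposition.* The two new bags have union $V_t$, so vertices are covered. An edge of $H$ with both ends in $V_t$ has both ends in $C$ or both in $D$, so it lies in a new bag; other edges keep their old bags. For the subtree condition, take a vertex $v$. If $v\notin V_t$, it occurs only inside one branch, which is unchanged. If $v\in V_t\cap C\cap D$, it lies in both new bags, so every branch containing $v$ is attached to a node containing $v$. If $v\in V_t\cap(C\setminus D)$ and $v$ lies in a bag of the branch at $t_i$, then $v\in U_i\not\subseteq D$, so $U_i\subseteq C$ and $t_i$ is attached to $t'$. If $v\in V_t\cap(D\setminus C)$ and $v$ lies in a bag of the branch at $t_i$,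 then $U_i\not\subseteq C$, so $t_i$ is attached to $t''$. Since $v\in V_t$ in these cases, $v$ lies in a branch only if $v\in V_{t_i}$, and there its nodes form a subtree containing $t_i$. So the nodes of $v$ form a subtree.

*Old edges.* Since $(V_t\cap C)\cup(V_t\cap D)=V_t$, their sides are unchanged. By consequence 1 so are their adhesion sets, and $(*)$ still holds for them.

*The new edge.* Let $P$ be its side at $t'$ and $Q$ its side at $t''$. By construction $P\subseteq C$ and $Q\subseteq D$, and $P\cup Q=V(H)$. A vertex of $C\setminus D$ is not in $Q$, hence in $P$; so $P\setminus Q\supseteq C\setminus D\ne\emptyset$, and likewise $Q\setminus P\supseteq D\setminus C\neq\emptyset$. With consequence 2, $\{P,Q\}$ is a separation. By Fact 1, $r\le|P\cap Q|\le|C\cap D|=r$. So $\{P,Q\}$ is an $r$-separation and $P\cap Q=C\cap D\ni y$.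

The new decomposition satisfies $(*)$ and its adhesion sets cover $Y_T\cup\{y\}$, contradicting the maximality of $|Y_T|$. $\square$

## 5. Leaves, big bags, and chains of small bags

We have replaced the critical vertices by the adhesion sets of one tree. It remains to bound their union. Each adhesion set has only $r$ elements, so it would suffice to bound the number of edges of $T$ by $O(m/M)$. Leaves are few since each has many private vertices. The danger is a long path of degree-$2$ nodes with small bags. The point of the proof is that such a path covers few vertices however long it is: small bags force low average degree, while almost all vertices there must have degree at least $M$.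

**Lemma 5.** $|Y_T|\le64\,rm/M$.

**Proof.** If $T$ has one node, then $Y_T=\emptyset$. Otherwise let $\ell\ge2$ be the number of leaves of $T$. Call a node $t$ *big* if it has degree $2$ and $|V_t|\ge M/4$, and let $\beta$ be the number of big nodes.

**Step 1: $\ell+\beta\le8m/M$, because these bags have private vertices.** If $t$ is a leaf, then $V_t$ is one side of its edge. By $(*)$ and Fact 2, at least $M+1-r\ge M/8$ of its vertices are not on the other side, so they lie in no other bag. If $t$ is big, a vertex of $V_t$ lying in another bag belongs to one of the two adhesion sets at $t$. So at least $M/4-2r\ge M/8$ vertices of $V_t$ lie in no other bag, where we used $r\le M/16$. These private sets are disjoint, so $(\ell+\beta)M/8\le m$.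

**Step 2: cut $T$ into at most $16m/M$ paths.** Call a node *special* if its degree is not $2$ or if it is big. Since the sum of $\deg(t)-2$ over all nodes is $-2$, the nodes of degree at least $3$ contribute $\ell-2$ to it, so there are at most $\ell-2$ of them. Thus there are at most $\ell+(\ell-2)+\beta$ special nodes. All other nodes have degree $2$ and bags smaller than $M/4$; suppressing them yields a tree on the special nodes. So $E(T)$ is partitioned into at most $2\ell+\beta\le2(\ell+\beta)\le16m/M$ paths with special ends and non-special inner nodes.

It now suffices to show that for each such path $t_0t_1\dots t_k$ the union of the adhesion sets of its edges has at most $4r$ elements. If $k=1$, the union has $r$ elements. Let $k\ge2$.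

**Step 3: the vertices met by a path, and their neighbors.** Put $W=V_{t_1}\cup\dots\cup V_{t_{k-1}}$, $S=V_{t_0}\cap V_{t_1}$ and $S'=V_{t_{k-1}}\cap V_{t_k}$. Every edge of the path has an inner node as an end, so all adhesion sets of the path are contained in $W$. We shall bound $|W|$. Since inner nodes have degree $2$ in $T$, every non-inner node of $T$ is separated from all inner nodes by the edge $t_0t_1$ or by the edge $t_{k-1}t_k$. By consequence 1 of Section 4 this gives:
$$\begin{aligned}&\text{a vertex of } W \text{ lying in the bag of a non-inner node lies in } S \text{ if the node is}\\ &\text{on the } t_0\text{-side, and in } S' \text{ if it is on the } t_k\text{-side.}\end{aligned} \tag{4}$$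
So a vertex of $W\setminus(S\cup S')$ lies only in inner bags. As it shares a bag with each neighbor, all its at least $M$ neighbors lie in $W$.

**Step 4: the inner bags form a path-decomposition of $H[W]$,** that is, a tree-decomposition along the path $t_1\dots t_{k-1}$. They cover $W$. The inner nodes whose bags contain a given vertex of $W$ form a subpath, being the intersection of two subtrees of $T$. Let $uv$ be an edge of $H[W]$; some bag contains $u$ and $v$. If that node is not inner, then by (4) both $u,v$ lie in $S\subseteq V_{t_1}$, or both lie in $S'\subseteq V_{t_{k-1}}$. So some inner bag contains both.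

**Step 5: small bags mean few edges.** For $u\in W$ let $\mathrm{last}(u)$ be the largest $i\in\{1,\dots,k-1\}$ with $u\in V_{t_i}$. Let $uv$ be an edge of $H[W]$, named so that $\mathrm{last}(u)\le\mathrm{last}(v)$. By Step 4, $v$ lies in a bag $V_{t_i}$ together with $u$, so $i\le\mathrm{last}(u)$; and $v$ lies in $V_{t_{\mathrm{last}(v)}}$. Hence $v\in V_{t_{\mathrm{last}(u)}}$. Charge the edge to $u$. The edges charged to $u$ lead to vertices of $V_{t_{\mathrm{last}(u)}}\setminus\{u\}$, so each $u$ is charged fewer than $M/4$ times. Therefore $e(H[W])\le\frac M4|W|$.

**Step 6: compare with the degrees.** By Step 3 at least $|W|-2r$ vertices of $W$ have degree at least $M$ in $H[W]$, so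
$$M(|W|-2r)\le2e(H[W])\le\frac M2|W|,$$
that is, $|W|\le4r$.

Altogether $|Y_T|\le4r\cdot16m/M=64rm/M$. $\square$

Lemmas 4 and 5 give $|Y|\le|Y_T|\le64rm/M$, which proves Lemma 2. With Section 2, the proof of Theorem 1 is complete. $\blacksquare$

## 6. Explicit error terms when $r$ grows with $\delta$

Lemma 3 holds for all $r$, with explicit constants. So a more careful choice of $M$ and $\lambda$ gives bounds in which $r$ may depend on $\delta$.

**Theorem 2 (explicit error term, growing $r$).** Let $G$ be $r$-connected, $\delta\ge2$, and suppose $\rho=r/\ln\delta\le1/e$ and $\theta=\sqrt{\rho\ln(1/\rho)}\le1/128$. Then $\gamma_{r-c}(G)\le(1+136\,\theta)\,n\ln\delta/\delta$. So the conjectured bound holds uniformly for all $r=o(\ln\delta)$, and for fixed $r$ and $\delta\to\infty$ the bound is $\frac n\delta\bigl(\ln\delta+O(\sqrt{r\ln\delta\,\ln\ln\delta})\bigr)$. Moreover, the set can be chosen so that every vertex of $G$ has at least $128r$ neighbors in it.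

**Proof.** Let $L=\ln\delta$, so $r=\rho L$. Increasing $M$ makes Lemma 3 cheaper and Lemma 1 more expensive; we balance the two with
$$M=\lceil r/\theta\rceil,\qquad\lambda=(1+2\theta)L .$$

**Step 1: the hypotheses of Lemmas 1 and 3 hold.** We have $M\ge r/\theta\ge128r$. Since $r/\theta\ge1$, also $M\le2r/\theta=2\rho L/\theta$. As $\ln(1/\rho)\ge1$, we have $\rho/\theta=\theta/\ln(1/\rho)\le\theta$, so
$$M\le\frac{2\rho L}{\theta}\le2\theta L\le L\le\lambda .$$
Finally $\lambda\le2L\le\delta$, because $x-2\ln x$ has its minimum over $x>0$ at $x=2$, where it is $2-2\ln2>0$.

**Step 2: $q\le1/\delta$.** The function $x\ln(2eL/x)$ has derivative $\ln(2L/x)\ge0$ on $0<x\le2L$, so it is nondecreasing there. Apply this to $M\le2\rho L/\theta\le2L$, using $\lambda\le2L$ first: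
$$M\ln\frac{e\lambda}M\le M\ln\frac{2eL}{M}\le\frac{2\rho L}{\theta}\ln\frac{e\theta}{\rho}\le\frac{2\rho L}{\theta}\ln\frac1\rho=2\theta L .$$
The third inequality uses $e\theta\le1$, and the last equality is $\rho\ln(1/\rho)=\theta^2$. Hence $q\le e^{-L-2\theta L+2\theta L}=1/\delta$ and $Mq\le2\theta L/\delta$.

**Step 3: combine.** Lemma 1 gives $|D_0|\le\frac n\delta\bigl((1+2\theta)L+2\theta L\bigr)=(1+4\theta)nL/\delta$. Lemma 3, with $128r/M\le128\theta$, gives a set $D\supseteq D_0$ showing
$$\gamma_{r-c}(G)\le(1+128\theta)(1+4\theta)\frac{nL}\delta=(1+132\theta+512\theta^2)\frac{nL}{\delta}\le(1+136\theta)\frac{n\ln\delta}\delta,$$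
since $512\theta^2\le4\theta$. Every vertex of $G$ has at least $M\ge128r$ neighbors in $D_0\subseteq D$.

If $r=o(\ln\delta)$, then $\rho\to0$ and so $\theta\to0$; this is uniform because $\rho\ln(1/\rho)$ is increasing on $(0,1/e]$. For fixed $r$, $\theta\ln\delta=\sqrt{r\ln\delta\,\ln(\ln\delta/r)}=O(\sqrt{r\ln\delta\,\ln\ln\delta})$. $\blacksquare$

For larger $r$ we give up the leading constant. We need one more tail estimate. For a binomial variable $Z$ with mean $\mu$, the computation in Lemma 1 with $z=\frac12$ reads $2^{-\mu/2}\Pr(Z\le\mu/2)\le\mathbb E\,2^{-Z}\le e^{-\mu/2}$, so
$$\Pr(Z\le\mu/2)\le2^{\mu/2}e^{-\mu/2}\le e^{-\mu/8}, \tag{5}$$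
because the exponent is $-\frac\mu2(1-\ln2)<-0.15\mu$ for $\mu>0$, and (5) is trivial for $\mu=0$.

**Theorem 3 (all $r$).** Every $r$-connected graph $G$ with $\delta\ge2$ satisfies $\gamma_{r-c}(G)\le514\,n\,(r+\ln\delta)/\delta$.

**Proof.** Let $M=128r$ and $\lambda=256r+16\ln\delta$. If $\lambda>\delta$, then $\gamma_{r-c}(G)\le n\le n\lambda/\delta$ and we are done. Otherwise $M\le\lambda/2\le\delta$. Carry out the construction in the proof of Lemma 1 with these $M$ and $\lambda$. A vertex of degree $d\ge\delta$ has a binomial number of neighbors in $R$ with mean $\mu=d\lambda/\delta\ge\lambda$. Since $M\le\lambda/2\le\mu/2$, by (5) it has fewer than $M$ of them with probability at most $e^{-\mu/8}\le e^{-\lambda/8}=e^{-32r}\delta^{-2}$. Taking expectations, some $D_0$ in which every vertex has at least $M$ neighbors satisfies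
$$|D_0|\le\frac n\delta\lambda+n\cdot128r\,e^{-32r}\delta^{-2}\le\frac n\delta(\lambda+1),$$
as $128r\,e^{-32r}\le1$. Since $128r/M=1$, Lemma 3 gives
$$\gamma_{r-c}(G)\le2|D_0|\le\frac n\delta(512r+32\ln\delta+2)\le514\,\frac{n(r+\ln\delta)}{\delta}. \qquad\blacksquare$$

## 7. Lower bounds from a random construction and from complete graphs

**Theorem 4 (sharpness).** (a) For every $\varepsilon\in(0,1)$ and every $\delta\ge\delta_1(\varepsilon)$ there is a graph $G$ with $\delta(G)=\delta$ that is $r$-connected for all $1\le r\le\delta$ and has $\gamma_{r-c}(G)\ge\gamma(G)\ge(1-\varepsilon)n\ln\delta/\delta$, where $\gamma$ is the ordinary domination number. So the constant $1$ is best possible for every $r$. (b) For $1\le r\le\delta$, $\gamma_{r-c}(K_{\delta+1})=r+1$. Hence, for each fixed $c>0$, the conjectured bound fails when $(1+c)\ln\delta\le r\le\delta$. By (a) and (b), for all large $\delta$ Theorem 3 is optimal up to the constant factor for every $r\le\delta$.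

**Proof of (a).** We want high connectivity for free, so we use a clique as a core, and vertices attached to it at random, so that no small set dominates them all.

**Step 1: the graph.** Let $a=\lceil\delta\ln\delta\rceil$, let $A$ be a clique on $a$ vertices and $B$ an independent set of $\delta$ vertices. Join each $v\in B$ to a uniformly random $\delta$-subset of $A$, independently for different $v$. For $\delta$ large, $a\ge\delta+1$; then vertices of $A$ have degree at least $\delta$ and vertices of $B$ have degree exactly $\delta$, so $\delta(G)=\delta$. Let $1\le r\le\delta$ and delete fewer than $r$ vertices. What remains of $A$ is nonempty and connected, and every remaining vertex of $B$ keeps a neighbor in it. Since also $n>r$, $G$ is $r$-connected. Here $n=a+\delta=(1+o(1))\delta\ln\delta$.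

**Step 2: one fixed set $S$ misses many vertices of $B$.** Let $s=\lfloor(1-\varepsilon)n\ln\delta/\delta\rfloor=O(\ln^2\delta)$ and fix $S\subseteq A$ with $|S|=s$. A vertex of $B$ has no neighbor in $S$ with probability
$$\prod_{i<\delta}\frac{a-s-i}{a-i}=\prod_{i<\delta}\Bigl(1-\frac s{a-i}\Bigr)\ge(1-x)^\delta,\qquad x=\frac{s}{a-\delta}.$$
Since $x\to0$ and $\ln(1-x)\ge-x-x^2$ for $0\le x\le\frac12$, this is at least $\exp\bigl(-(1+x)\frac{s\delta}{a-\delta}\bigr)$ for $\delta$ large. Moreover
$$\frac{s\delta}{a-\delta}\le(1-\varepsilon)\,\frac{a+\delta}{a-\delta}\,\ln\delta=(1-\varepsilon+o(1))\ln\delta,$$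
so the probability is at least $\delta^{-1+\varepsilon/2}$ for $\delta$ large. The choices for different $v\in B$ are independent, so the number of vertices of $B$ without a neighbor in $S$ is binomial with mean at least $\delta^{\varepsilon/2}$. By (5), with probability at least $1-e^{-\delta^{\varepsilon/2}/8}$ more than $\frac12\delta^{\varepsilon/2}>s$ vertices of $B$ have no neighbor in $S$.

**Step 3: all sets $S$ at once.** There are at most $a^s=e^{O(\ln^3\delta)}$ choices of $S$, and $e^{O(\ln^3\delta)}e^{-\delta^{\varepsilon/2}/8}<1$ for $\delta$ large. So with positive probability every $S$ leaves more than $s$ vertices of $B$ without a neighbor in $S$. Fix such a $G$.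

**Step 4: no set of at most $s$ vertices dominates.** Let $|D|\le s$ and choose $S$ with $D\cap A\subseteq S\subseteq A$ and $|S|=s$. More than $s$ vertices of $B$ have no neighbor in $S$, hence none in $D\cap A$. They have no neighbors in $B$ at all, and at most $s$ of them belong to $D$. So one of them is not dominated. Hence $\gamma(G)\ge s+1>(1-\varepsilon)n\ln\delta/\delta$. Every $r$-connected dominating set is a dominating set, so $\gamma_{r-c}(G)\ge\gamma(G)$.

**Proof of (b).** Every $r$-connected graph has at least $r+1$ vertices, and any $r+1\le\delta+1$ vertices of $K_{\delta+1}$ induce an $r$-connected dominating subgraph. So $\gamma_{r-c}(K_{\delta+1})=r+1$. Here $n=\delta+1$. Let $(1+c)\ln\delta\le r\le\delta$ and fix a positive $\varepsilon<c$. Then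
$$r+1>(1+c)\ln\delta\ge(1+\varepsilon)\Bigl(1+\frac1\delta\Bigr)\ln\delta=(1+\varepsilon)\frac{n\ln\delta}\delta$$
for $\delta$ large, so the conjectured bound fails.

**The order of magnitude in Theorem 3.** Let $\delta$ be large and $r\le\delta$. By (b), $\gamma_{r-c}(K_{\delta+1})\ge r=\frac{nr}{\delta+1}\ge\frac{nr}{2\delta}$ with $n=\delta+1$. By (a) with $\varepsilon=\frac12$ there are graphs with $\gamma_{r-c}(G)\ge\frac12n\ln\delta/\delta$. Since $\max(r,\ln\delta)\ge\frac12(r+\ln\delta)$, one of the two graphs satisfies $\gamma_{r-c}\ge\frac14\,n(r+\ln\delta)/\delta$. So $n(r+\ln\delta)/\delta$ is the correct order of magnitude of the best general bound. $\blacksquare$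

These arguments do not determine the optimal constant when $r=\Theta(\ln\delta)$, that is, when $r/\ln\delta$ is bounded away from $0$ and from above; in that range Theorem 3 gives the correct order of magnitude.
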